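# A subgroup of $\mathbb Z^{\omega_1}$ that is not $\mathbb R$-factorizable

## 1. Powers of $\mathbb Z$, character, and factorization through small groups

Throughout, $\mathbb Z$ is discrete, $\mathbb Z^\tau$ carries the Tychonoff product topology, and subgroups carry the subspace topology. We write $\mathfrak c=2^\omega$. A natural number $n$ is identified with $\{0,\dots,n-1\}$, so $\alpha|_n$ is the string of the first $n$ digits of a sequence $\alpha$.

**Topologies given by homomorphisms.** Let $A$ be an abelian group and $\Phi$ a set of homomorphisms $A\to\mathbb Z$ that separates points: if $x\ne 0$, then $f(x)\neq 0$ for some $f\in\Phi$. Then $x\mapsto (f(x))_{f\in\Phi}$ is injective and identifies $A$ with a subgroup of $\mathbb Z^\Phi$. In the subspace topology the subgroups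
$$\bigcap_{f\in S}\ker f,\qquad S\subset\Phi\text{ finite},$$
form a neighborhood base at $0$. Every subgroup of a power of $\mathbb Z$ arises in this way, with $\Phi$ the set of coordinate projections. So to build a subgroup of $\mathbb Z^\tau$ we may build an abstract group and choose at most $\tau$ homomorphisms on it.

*Example.* For a set $X$, the free abelian group $A(X)$ consists of the finite formal sums $x=\sum_{\alpha\in X}x(\alpha)\,\alpha$ with $x(\alpha)\in\mathbb Z$. Its support $\operatorname{supp}x=\{\alpha:x(\alpha)\neq0\}$ is finite. The coefficient maps $x\mapsto x(\alpha)$ separate points and realize $A(X)$ as the subgroup of finitely supported elements of $\mathbb Z^X$.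

**Definition (weight and character).** The weight $w(G)$ of a space is the least size of a base of its topology, and $G$ is *second-countable* if $w(G)\le\omega$. The character $\chi(H)$ of a topological group $H$ is the least size of a neighborhood base at its identity. A second-countable group has $\chi(H)\le\omega$, and always $\chi(H)\le w(H)$.

*Example.* In $\mathbb Z^\tau$ put $N_S=\{x:x|_S=0\}$ for finite $S\subset\tau$; these sets form a neighborhood base at $0$. If $\tau\le\omega$ there are countably many of them, and $\mathbb Z^\tau$ is second-countable. If $\tau$ is uncountable, then $\chi(\mathbb Z^\tau)=\tau$. There are $\tau$ sets $N_S$, so $\chi\le\tau$. Conversely, given $\lambda<\tau$ neighborhoods of $0$, choose inside each one a set $N_S$. The finite sets $S$ chosen have a union of size at most $\max(\lambda,\omega)<\tau$. Pick $\xi$ outside this union. The point which is $1$ at $\xi$ and $0$ elsewhere lies in every chosen $N_S$ but not in $N_{\{\xi\}}$, so none of the given neighborhoods lies inside $N_{\{\xi\}}$. This count will return in the main proof.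

**Definition ($\mathbb R$-factorizable).** A topological group $G$ is *$\mathbb R$-factorizable* if for every continuous $g:G\to\mathbb R$ there exist a second-countable topological group $H$, a continuous homomorphism $\pi:G\to H$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$.

*Example.* A second-countable group is $\mathbb R$-factorizable: take $H=G$, $\pi=\mathrm{id}$, $h=g$. For an example of a factorization of a single function on a large group, let $g:\mathbb Z^{\omega_1}\to\mathbb R$, $g(x)=\sum_{n<\omega}2^{-n}\min(1,|x_n|)$. The series converges uniformly, so $g$ is continuous, and $g$ factors through the restriction homomorphism $\mathbb Z^{\omega_1}\to\mathbb Z^{\omega}$, whose target is second-countable.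

**Indicator functions.** If $U\subset G$ is clopen, then $\mathbf 1_U:G\to\mathbb R$ is continuous. The next lemma says what a factorization of $\mathbf 1_U$ means inside $G$.

**Lemma 1.** Let $G$ be an abelian topological group, $U\subset G$, and suppose $\mathbf 1_U=h\circ\pi$ with $\pi:G\to H$ a continuous homomorphism and $h:H\to\mathbb R$ continuous. Let $\{V_i:i\in I\}$ be a neighborhood base at the identity of $H$. Then for every $u\in U$ there is $i\in I$ with $u+\pi^{-1}(V_i)\subset U$.

*Proof.* We have $h(\pi(u))=1$, so $\{z\in H:h(z)>\tfrac12\}$ is a neighborhood of $\pi(u)$ and contains $\pi(u)V_i$ for some $i$. If $x\in\pi^{-1}(V_i)$, then $\pi(u+x)=\pi(u)\pi(x)\in\pi(u)V_i$, so $\mathbf 1_U(u+x)>\frac12$, that is, $u+x\in U$. $\square$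

Openness of $U$ gives each $u\in U$ its own neighborhood of $0$. A factorization through $H$ gives much more: one family of $\chi(H)$ neighborhoods of $0$ in $G$ that serves all points of $U$ at once.

## 2. Which powers of $\mathbb Z$ have only $\mathbb R$-factorizable subgroups

It is known that every *dense* subgroup of $\mathbb Z^\tau$ is $\mathbb R$-factorizable. Problem 3.5, taken from the paper "Subgroups, Quotient Groups and Products of R-Factorizable Groups", asks whether density can be dropped: is *every* subgroup of $\mathbb Z^\tau$ $\mathbb R$-factorizable, for every cardinal $\tau$? In plain words: does a continuous real function on a group of integer vectors depend, up to a continuous homomorphism, only on a second-countable amount of information?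

The answer is no as soon as $\tau$ is uncountable.

**Theorem A.** Every subgroup of $\mathbb Z^\tau$ is $\mathbb R$-factorizable if and only if $\tau\le\omega$.

It follows from a quantitative statement.

**Theorem B.** Let $\kappa$ be a cardinal with $\omega<\kappa\le\mathfrak c$. There are a free abelian subgroup $G\le\mathbb Z^\kappa$ with $|G|=\kappa$ and a clopen set $U\subset G$ such that the continuous function $\mathbf 1_U:G\to\mathbb R$ cannot be written as $h\circ\pi$ with $\pi:G\to H$ a continuous homomorphism to a topological group $H$ with $\chi(H)<\kappa$ and $h:H\to\mathbb R$ continuous. In particular $G$ is not $\mathbb R$-factorizable.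

The last sentence follows from the one before it: a second-countable $H$ has $\chi(H)\le\omega<\kappa$.

**Theorem B implies Theorem A.** If $\tau\le\omega$, then $\mathbb Z^\tau$ is second-countable, hence so is every subgroup, and second-countable groups are $\mathbb R$-factorizable. If $\tau\ge\omega_1$, apply Theorem B with $\kappa=\omega_1\le\mathfrak c$ to get $G\le\mathbb Z^{\omega_1}$, and embed $\mathbb Z^{\omega_1}$ in $\mathbb Z^\tau$ by putting $0$ on the extra coordinates. This is a topological embedding of groups, so $G$ becomes a subgroup of $\mathbb Z^\tau$ with the same topology, and it is not $\mathbb R$-factorizable.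

Everything below is proved in ZFC with no extra assumptions.

## 3. Collecting coordinates: the countable case

Countable $\tau$ is trivial. The next simplest case is a countable group inside a large power. Here the natural method works: at each point, record the coordinates that control $g$, then keep only the recorded coordinates.

**Proposition 2.** Every countable subgroup $G\le\mathbb Z^\tau$ is $\mathbb R$-factorizable.

*Proof.* Let $g:G\to\mathbb R$ be continuous. For $w\in G$ and $n\ge1$, continuity at $w$ gives a finite $S_{w,n}\subset\tau$ such that
$$x\in G,\ x|_{S_{w,n}}=w|_{S_{w,n}}\ \Longrightarrow\ |g(x)-g(w)|<\tfrac1n .$$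
Let $C=\bigcup_{w,n}S_{w,n}$. It is countable because $G$ is. Let $\pi:G\to H=\{x|_C:x\in G\}\le\mathbb Z^C$ be restriction, a continuous homomorphism onto a second-countable group.

If $\pi(x)=\pi(w)$, then $x$ and $w$ agree on every $S_{w,n}$, so $|g(x)-g(w)|<1/n$ for all $n$ and $g(x)=g(w)$. Hence $g=h\circ\pi$ for a well-defined $h:H\to\mathbb R$. To see that $h$ is continuous at $\pi(w)$, note that for each $n$ the set of $v\in H$ with $v|_{S_{w,n}}=w|_{S_{w,n}}$ is open in $H$, because $S_{w,n}$ is a finite subset of $C$. It contains $\pi(w)$, and on it $h$ differs from $h(\pi(w))$ by less than $1/n$. $\square$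

For uncountable $G$ the argument stops at one place: $C$ is a union over all $w\in G$, and it may be uncountable. To turn this into a counterexample, we want a clopen set $U$ and uncountably many points $\beta\in U$ such that no neighborhood of $\beta$ inside $U$ can be described without a coordinate private to $\beta$.

## 4. A first candidate, open but dense

Let $Y$ be an uncountable set and $G=A(Y)$. Write $\deg x=\sum_\alpha x(\alpha)$. A simple choice of private coordinate that vanishes at the basis element $\beta$ is
$$F_\beta(x)=\sum_{\alpha\ne\beta}x(\alpha)=\deg x-x(\beta).$$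
Give $G$ the topology induced by the homomorphisms $\deg$ and $F_\beta$ ($\beta\in Y$). The same topology is induced by $\deg$ and the coefficient maps, so the sets $N_E=\{x:\deg x=0,\ x(\delta)=0\ \forall\delta\in E\}$, with $E\subset Y$ finite, form a neighborhood base at $0$. Let
$$U=\{x\in G: F_\beta(x)=0\text{ for some }\beta\in Y\}.$$

Much of what we want is true.

* $U$ is open, as the union of the open sets $F_\beta^{-1}(0)$.
* Each $\beta\in Y$ lies in $U$, since $F_\beta(\beta)=0$.
* For distinct $\alpha,\beta$, the element $2\alpha-\beta$ is not in $U$: its degree is $1$ and its coefficients are $2,-1,0$, so the values $F_\gamma(2\alpha-\beta)$ are $-1,2,1$.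
* If $\beta\notin E$, then $\beta+N_E\not\subset U$. Choose $\alpha\notin E$ with $\alpha\neq\beta$. Then $\alpha-\beta\in N_E$, so $2\alpha-\beta=\beta+2(\alpha-\beta)\in\beta+N_E$, and $2\alpha-\beta\notin U$.

So the coordinate $\beta$ cannot be avoided at the point $\beta$. However, $U$ is not closed; it is in fact dense. Let $x\in G$ have degree $d$ and let $E\subset Y$ be finite. Choose distinct $\beta_0,\beta_1\notin E$ and define $y$ by $y(\delta)=x(\delta)$ for $\delta\in E$, $y(\beta_0)=d$, $y(\beta_1)=-\sum_{\delta\in E}x(\delta)$, and $0$ elsewhere. Then $\deg y=d$, so $y\in x+N_E$, and $F_{\beta_0}(y)=d-d=0$, so $y\in U$. Since $U$ is dense and misses $2\alpha-\beta$, it is not closed, and $\mathbf 1_U$ is not continuous.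

What is missing is this. To say $x\notin U$ is to say $F_\beta(x)\ne0$ for all of the infinitely many $\beta$, and a neighborhood of $x$ controls only finitely many coordinates. The idea that repairs it has two parts.

* Replace "$F_\beta(x)\neq0$" by a stronger statement "$3^M\nmid F_\beta(x)$", and choose the coefficients in $F_\beta$ so that the residues of *all* the $F_\beta(x)$ modulo $3^M$ are computed from *finitely many* auxiliary coordinates of $x$.
* Index the $F_\beta$ by a compact space on which these residues are locally constant, so that a single $M$ serves all $\beta$.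

The Cantor set provides both.

## 5. Base-3 weights on the Cantor set

Let $2^\omega$ be the Cantor set of $0$-$1$ sequences and $2^{<\omega}$ the countable set of finite $0$-$1$ strings. For $s\in2^{<\omega}$ put $[s]=\{\gamma\in2^\omega:s\subset\gamma\}$, the sequences that begin with $s$. The sets $[s]$ form a base of clopen sets of the compact space $2^\omega$, which has no isolated points. For $\alpha\ne\beta$ let
$$\Delta(\alpha,\beta)=\min\{n:\alpha(n)\neq\beta(n)\}.$$
Define a symmetric function
$$k(\alpha,\beta)=3^{\Delta(\alpha,\beta)}\ (\alpha\neq\beta),\qquad k(\alpha,\alpha)=0 .$$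
So $k(\alpha,\beta)$ is $3$-adically small when $\alpha$ and $\beta$ are close. If $\alpha$ begins with $00$, then $k(\alpha,\beta)$ is $1$ for $\beta$ beginning with $1$, it is $3$ for $\beta$ beginning with $01$, and it is divisible by $9$ for $\beta$ beginning with $00$. Thus modulo $9$ only the first two digits of $\alpha$ and $\beta$ matter. This is general.

**Lemma 3.** (a) If $\alpha|_M=\beta|_M$, then $3^M\mid k(\alpha,\beta)$. (b) If $\beta|_M=\beta'|_M$, then $k(\alpha,\beta)\equiv k(\alpha,\beta')\pmod{3^M}$ for every $\alpha$. By symmetry the same holds in the first variable.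

*Proof.* (a) Either $\alpha=\beta$ and $k(\alpha,\beta)=0$, or $\Delta(\alpha,\beta)\ge M$.

(b) Suppose $\alpha\neq\beta$ and $n=\Delta(\alpha,\beta)<M$. Since $\beta$ and $\beta'$ agree on the digits $0,\dots,n$, also $\Delta(\alpha,\beta')=n$, and the two values are equal. Otherwise $\alpha|_M=\beta|_M=\beta'|_M$, and both values are divisible by $3^M$ by (a). $\square$

Hence for $s\in2^M$ and $\beta\in2^\omega$ the residue
$$c_s(\beta):=k(\alpha,\beta)\bmod 3^M\qquad(\alpha\in[s])$$
does not depend on the choice of $\alpha\in[s]$, and it depends only on $s$ and $\beta|_M$.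

## 6. The group $G=A(Y)$ and the zero set $U$

Let $\omega<\kappa\le\mathfrak c$. Fix a **dense** set $Y\subset2^\omega$ with $|Y|=\kappa$; for instance, add $\kappa$ points to a countable dense set. Let $G=A(Y)$. A point $\alpha\in Y$ is thus both a point of the Cantor set and a basis element of $G$. Define homomorphisms $G\to\mathbb Z$ by
$$e_s(x)=\sum_{\alpha\in[s]}x(\alpha)\quad(s\in2^{<\omega}),\qquad F_\beta(x)=\sum_{\alpha}x(\alpha)\,k(\alpha,\beta)\quad(\beta\in2^\omega).$$
The $F_\beta$ are the private coordinates. The $e_s$ are the countably many auxiliary coordinates: $e_s(x)$ is the part of the degree of $x$ that sits in $[s]$.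

**The topology.** Use the homomorphisms $e_s$ for $s\in2^{<\omega}$ and $F_\beta$ for $\beta\in Y$ only. They separate points. Indeed, if $x(\alpha)\neq0$, choose $n$ such that distinct points of the finite set $\operatorname{supp}x$ have distinct restrictions to $n$. Then $\alpha$ is the only support point in $[\alpha|_n]$, so $e_{\alpha|_n}(x)=x(\alpha)\neq0$. So
$$x\mapsto\big((e_s(x))_s,(F_\beta(x))_{\beta\in Y}\big)\in\mathbb Z^{2^{<\omega}}\times\mathbb Z^Y\cong\mathbb Z^\kappa$$
identifies $G$ with a subgroup of $\mathbb Z^\kappa$; it is free abelian and $|G|=\kappa$.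

A basic neighborhood of $0$ is given by the vanishing of finitely many $e_s$ and finitely many $F_\delta$. Since $e_s=e_{s0}+e_{s1}$, if all the strings $s$ involved have length at most $M$, each such $e_s$ is a sum of maps $e_t$ with $t\in2^M$. Hence the subgroups
$$N_{M,E}=\{x\in G:\ e_s(x)=0\ \ \forall s\in2^M,\ \ F_\delta(x)=0\ \ \forall\delta\in E\},\qquad M\in\omega,\ E\subset Y\text{ finite},$$
form a neighborhood base at $0$.

The relation $e_\emptyset=e_{0}+e_{1}$ also shows that $G$ is not dense in $\mathbb Z^{2^{<\omega}}\times\mathbb Z^Y$: the nonempty open set of points $(m,z)$ with $m(\emptyset)\neq m(0)+m(1)$ misses $G$. So there is no conflict with the theorem on dense subgroups.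

**Two congruences.** For all $x\in G$, all $\beta,\beta'\in2^\omega$ and all $M\in\omega$,
$$F_\beta(x)\equiv\sum_{s\in2^M}e_s(x)\,c_s(\beta)\pmod{3^M},\tag{1}$$
$$\beta|_M=\beta'|_M\ \Longrightarrow\ F_\beta(x)\equiv F_{\beta'}(x)\pmod{3^M}.\tag{2}$$
For (1), split the sum defining $F_\beta(x)$ according to the string $s=\alpha|_M$. For $\alpha\in[s]$ we have $k(\alpha,\beta)\equiv c_s(\beta)$, so the part of the sum over $[s]$ is congruent to $c_s(\beta)\sum_{\alpha\in[s]}x(\alpha)=c_s(\beta)e_s(x)$. For (2), apply Lemma 3(b) to each term $x(\alpha)k(\alpha,\beta)$.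

Congruence (1) is the first part of the idea: the $2^M$ integers $e_s(x)$, $s\in2^M$, determine every $F_\beta(x)$ modulo $3^M$. Congruence (2) is the local constancy that makes compactness usable.

**The set.** Put
$$U=\{x\in G:\ F_\beta(x)=0\text{ for some }\beta\in Y\}.$$

## 7. $U$ is clopen

**Step 1: $U$ is open.** For $\beta\in Y$ the map $F_\beta$ is one of the coordinates of $G$, hence continuous into the discrete group $\mathbb Z$. So $U=\bigcup_{\beta\in Y}F_\beta^{-1}(0)$ is open.

**Step 2: zeros at points outside $Y$ add nothing.** The purpose is to let $\beta$ range over the whole compact space $2^\omega$, although only the $F_\beta$ with $\beta\in Y$ were made continuous. *Claim: if $F_\beta(x)=0$ for some $\beta\in2^\omega$, then $x\in U$.*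

If $\beta\in Y$ this is the definition. Suppose $\beta\notin Y$. Then $\beta\notin\operatorname{supp}x$, because $\operatorname{supp}x\subset Y$. So $\Delta(\alpha,\beta)$ is defined for each $\alpha\in\operatorname{supp}x$, and we may choose $M$ larger than all these finitely many numbers. By density choose $\beta'\in Y\cap[\beta|_M]$. Since $\beta'$ agrees with $\beta$ on the first $M$ digits and $\Delta(\alpha,\beta)<M$, we get $\Delta(\alpha,\beta')=\Delta(\alpha,\beta)$ for every $\alpha\in\operatorname{supp}x$. Hence $F_{\beta'}(x)=F_\beta(x)=0$, and $x\in U$.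

**Step 3: $U$ is closed.** This is where the first candidate failed. Let $x\notin U$. By Step 2, $F_\beta(x)\ne0$ for every $\beta\in2^\omega$. A nonzero integer is not divisible by large powers of $3$, so for each $\beta$ we may choose $M_\beta$ with $3^{M_\beta}\nmid F_\beta(x)$. By (2),
$$3^{M_\beta}\nmid F_{\beta'}(x)\qquad\text{for all }\beta'\in[\beta|_{M_\beta}].$$
The clopen sets $[\beta|_{M_\beta}]$ cover the compact space $2^\omega$, so finitely many of them do. Let $M$ be the maximum of the corresponding $M_\beta$. Then $3^M\nmid F_\beta(x)$ for **all** $\beta\in2^\omega$.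

Now let $y\in x+N_{M,\emptyset}$. Then $e_s(y)=e_s(x)$ for all $s\in2^M$, so (1), applied to $x$ and to $y$, gives
$$F_\beta(y)\equiv F_\beta(x)\not\equiv0\pmod{3^M}\qquad\text{for all }\beta\in2^\omega .$$
Hence $y\notin U$. The neighborhood $x+N_{M,\emptyset}$ of $x$ misses $U$.

So $U$ is clopen and $\mathbf 1_U$ is continuous. Membership of a point in the complement of $U$ is witnessed by countably many coordinates in total, namely the $e_s$. Membership in $U$ will turn out to be very different.

## 8. At $\beta$, the coordinate $F_\beta$ cannot be avoided

**Step 4: explicit points inside and outside $U$.** *Claim: $\beta\in U$ for each $\beta\in Y$, but $2\alpha-\beta\notin U$ for distinct $\alpha,\beta\in Y$.*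

First, $F_\beta(\beta)=k(\beta,\beta)=0$. Now let $\alpha\ne\beta$, $n=\Delta(\alpha,\beta)$ and $\gamma\in2^\omega$. We have
$$F_\gamma(2\alpha-\beta)=2k(\alpha,\gamma)-k(\beta,\gamma).$$

* Suppose $\gamma|_n\neq\alpha|_n=\beta|_n$. Then $\gamma$ leaves $\alpha$ and $\beta$ at the same place: $\Delta(\alpha,\gamma)=\Delta(\beta,\gamma)=j<n$. The value is $2\cdot3^j-3^j=3^j\neq0$.
* Suppose $\gamma|_n=\alpha|_n$ and $\gamma(n)=\alpha(n)$. Then $\Delta(\beta,\gamma)=n$, so $k(\beta,\gamma)=3^n$. Also $\gamma|_{n+1}=\alpha|_{n+1}$, so $3^{n+1}\mid k(\alpha,\gamma)$ by Lemma 3(a). The value is $\equiv-3^n\not\equiv0\pmod{3^{n+1}}$.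
* Suppose $\gamma|_n=\alpha|_n$ and $\gamma(n)=\beta(n)$. Then $k(\alpha,\gamma)=3^n$ and $3^{n+1}\mid k(\beta,\gamma)$. The value is $\equiv2\cdot3^n\not\equiv0\pmod{3^{n+1}}$.

Since $\alpha(n)\neq\beta(n)$ are the two digits, $\gamma(n)\in\{\alpha(n),\beta(n)\}$, and these are all the cases. Hence $F_\gamma(2\alpha-\beta)\neq0$ for all $\gamma\in2^\omega$, and $2\alpha-\beta\notin U$.

The third case shows why the base is $3$ and not $2$. With weights $2^{\Delta}$, take $\gamma$ with $\Delta(\beta,\gamma)=n+1$. Then $\Delta(\alpha,\gamma)=n$ and the value would be $2\cdot2^n-2^{n+1}=0$.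

**Step 5: avoiding the coordinate $\beta$ lets one leave $U$.** *Claim: if $E\subset Y$ is finite, $\beta\in Y\setminus E$ and $M\in\omega$, then $\beta+N_{M,E}\not\subset U$.*

For $\delta\in E$ we have $\delta\ne\beta$, so $\Delta(\beta,\delta)$ is defined. Choose $M'\ge M$ with $M'>\Delta(\beta,\delta)$ for all $\delta\in E$. The set $[\beta|_{M'}]\setminus\{\beta\}$ is open, and it is nonempty because $2^\omega$ has no isolated points. By density of $Y$ there is $\alpha\in Y\cap[\beta|_{M'}]$ with $\alpha\neq\beta$. We check that $\alpha-\beta\in N_{M,E}$.

* For $s\in2^M$: since $\alpha|_M=\beta|_M$, both points are in $[s]$ or neither is, so $e_s(\alpha)=e_s(\beta)$.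
* For $\delta\in E$: since $\alpha$ and $\beta$ agree on the first $M'>\Delta(\beta,\delta)$ digits, $\Delta(\alpha,\delta)=\Delta(\beta,\delta)$. So $F_\delta(\alpha)=k(\alpha,\delta)=k(\beta,\delta)=F_\delta(\beta)$.

As $N_{M,E}$ is a subgroup, $2(\alpha-\beta)\in N_{M,E}$, and
$$2\alpha-\beta=\beta+2(\alpha-\beta)\in\beta+N_{M,E}.$$
By Step 4, $2\alpha-\beta\notin U$. (The closer point $\beta+(\alpha-\beta)=\alpha$ would not do, since it lies in $U$.)

**Step 6: counting coordinates.** We now play Lemma 1 against Step 5, with the count from the example on $\chi(\mathbb Z^\tau)$. Suppose $\mathbf 1_U=h\circ\pi$ with $\pi:G\to H$ a continuous homomorphism, $\chi(H)<\kappa$ and $h$ continuous. Let $\{V_i:i\in I\}$ be a neighborhood base at the identity of $H$ with $|I|<\kappa$. Each $\pi^{-1}(V_i)$ is a neighborhood of $0$ in $G$, so we may choose $M_i$ and $E_i$ with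
$$N_{M_i,E_i}\subset\pi^{-1}(V_i).$$
The set $D=\bigcup_iE_i$ is a union of $|I|$ finite sets, so $|D|\le\max(|I|,\omega)<\kappa=|Y|$; here $\kappa>\omega$ is used. Pick $\beta\in Y\setminus D$. By Step 4, $\beta\in U$, so Lemma 1 gives $i$ with
$$\beta+N_{M_i,E_i}\subset\beta+\pi^{-1}(V_i)\subset U.$$
But $\beta\notin E_i$, so this contradicts Step 5. This proves Theorem B, and with it Theorem A. $\blacksquare$

## 9. Minimality of the example and optimality of the bound

**Minimality.** For $\kappa=\omega_1$ the group of Theorem B satisfies $|G|=w(G)=\omega_1$, and both values are the least possible for a subgroup of a power of $\mathbb Z$ that is not $\mathbb R$-factorizable. A subgroup of countable weight is $\mathbb R$-factorizable trivially, and a countable subgroup is so by Proposition 2. That $w(G)\le\omega_1$ holds because $G\le\mathbb Z^{\omega_1}$, and $w(G)\geq\omega_1$ because $G$ is not $\mathbb R$-factorizable.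

**Optimality.** In Theorem B the bound $\chi(H)<\kappa$ cannot be relaxed to $\chi(H)\le\kappa$ for that $G$: since $G\le\mathbb Z^\kappa$, we have $\chi(G)\le w(G)\le\kappa$, and $\mathbf 1_U$ factors through $\mathrm{id}:G\to G$.

## 10. A closed subgroup of $\mathbb Z^{\mathfrak c}$

**Definition (complete).** A net $(x_i)$ in an abelian topological group is Cauchy if for every neighborhood $V$ of $0$ one has $x_i-x_j\in V$ for all sufficiently large $i,j$. The group is *complete* if every Cauchy net converges in it.

*Example.* $\mathbb Z^\tau$ is complete: each coordinate of a Cauchy net is eventually constant, and the eventual values form a limit. A closed subgroup of $\mathbb Z^\tau$ contains the limits of its Cauchy nets, so it is complete as well. The finitely supported elements of $\mathbb Z^\omega$ form a subgroup that is not complete: the elements $(1,\dots,1,0,0,\dots)$ with $n$ ones form a Cauchy sequence, and its limit $(1,1,1,\dots)$ is not in the subgroup.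

**Theorem C.** There is a *closed* subgroup $L\le\mathbb Z^{\mathfrak c}$ with a clopen $U\subset L$ such that $\mathbf 1_U$ does not factor continuously through any continuous homomorphism to a group of character $<\mathfrak c$. In particular, complete subgroups of $\mathbb Z^{\mathfrak c}$ need not be $\mathbb R$-factorizable.

The proof that $U$ is closed used two things about the coordinates: the additivity $e_s=e_{s0}+e_{s1}$ and congruence (1). Both are conditions on finitely many coordinates at a time. So we take *all* vectors that satisfy them.

**Step 1: the group $L$.** Let $L$ be the set of all $(m,z)\in\mathbb Z^{2^{<\omega}}\times\mathbb Z^{2^\omega}\cong\mathbb Z^{\mathfrak c}$ such that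
$$m(s)=m(s0)+m(s1)\quad\text{for all }s\in2^{<\omega},\tag{3}$$
$$z_\beta\equiv\sum_{s\in2^M}m(s)\,c_s(\beta)\pmod{3^M}\quad\text{for all }M\in\omega,\ \beta\in2^\omega.\tag{4}$$
Each single condition involves finitely many coordinates, so it defines a closed set. Each is satisfied by $0$ and preserved by addition and negation. So $L$ is a closed subgroup, hence complete. By (3), the subgroups
$$N^L_{M,E}=\{(m,z)\in L: m(s)=0\ \forall s\in2^M,\ z_\delta=0\ \forall\delta\in E\},\qquad M\in\omega,\ E\subset2^\omega\text{ finite},$$
form a neighborhood base at $0$ in $L$, exactly as in Section 6.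

**Step 2: the clopen set.** Let $U=\{(m,z)\in L:\ z_\beta=0\text{ for some }\beta\in2^\omega\}$. It is open as a union of sets $\{z_\beta=0\}$. To see that it is closed, let $(m,z)\in L\setminus U$, so all $z_\beta\neq0$. If $\beta|_M=\beta'|_M$, then $c_s(\beta)=c_s(\beta')$ for $s\in2^M$, so (4) gives $z_\beta\equiv z_{\beta'}\pmod{3^M}$. Choose $M_\beta$ with $3^{M_\beta}\nmid z_\beta$. Then $3^{M_\beta}\nmid z_{\beta'}$ for $\beta'\in[\beta|_{M_\beta}]$. Finitely many of these sets cover $2^\omega$, and with $M$ the maximum of the corresponding $M_\beta$ we have $3^M\nmid z_\beta$ for all $\beta$. If $(m',z')\in L$ and $m'|_{2^M}=m|_{2^M}$, then (4) gives $z'_\beta\equiv z_\beta\not\equiv0\pmod{3^M}$ for all $\beta$, so $(m',z')\notin U$. (No analogue of Step 2 of Section 7 is needed, since all $\beta\in2^\omega$ are used as coordinates.)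

**Step 3: test points.** For $\alpha\in2^\omega$ let
$$\hat\alpha=\big((e_s(\alpha))_s,\ (k(\alpha,\beta))_{\beta\in2^\omega}\big),\qquad e_s(\alpha)=1\text{ if }\alpha\in[s],\ 0\text{ otherwise}.$$
Then $\hat\alpha\in L$. Condition (3) holds because $[s]$ is the disjoint union of $[s0]$ and $[s1]$. Condition (4) says $k(\alpha,\beta)\equiv c_{\alpha|_M}(\beta)\pmod{3^M}$, which is the definition of $c_s$. The $\beta$-coordinate of $\hat\beta$ is $k(\beta,\beta)=0$, so $\hat\beta\in U$. For $\alpha\neq\beta$ the $\gamma$-coordinate of $2\hat\alpha-\hat\beta$ is $2k(\alpha,\gamma)-k(\beta,\gamma)$. The three cases in Step 4 of Section 8 used only $\alpha\ne\beta$ and show that it is nonzero for every $\gamma$. So $2\hat\alpha-\hat\beta\notin U$.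

**Step 4: the coordinate $\beta$ is unavoidable.** Let $E\subset2^\omega$ be finite, $\beta\notin E$ and $M\in\omega$. Choose $M'\ge M$ with $M'>\Delta(\beta,\delta)$ for all $\delta\in E$, and $\alpha\in[\beta|_{M'}]$ with $\alpha\neq\beta$. Then $\hat\alpha$ and $\hat\beta$ agree at all $s\in2^M$, and $k(\alpha,\delta)=k(\beta,\delta)$ for $\delta\in E$. So $\hat\alpha-\hat\beta\in N^L_{M,E}$, and $2\hat\alpha-\hat\beta=\hat\beta+2(\hat\alpha-\hat\beta)$ lies in $\hat\beta+N^L_{M,E}$ but not in $U$.

**Step 5: counting.** Suppose $\mathbf 1_U=h\circ\pi$ with $\pi:L\to H$ a continuous homomorphism, $h$ continuous, and $\{V_i:i\in I\}$ a neighborhood base at the identity of $H$ with $|I|<\mathfrak c$. Choose $M_i,E_i$ with $N^L_{M_i,E_i}\subset\pi^{-1}(V_i)$. The union of the $E_i$ has size at most $\max(|I|,\omega)<\mathfrak c$, so some $\beta\in2^\omega$ is outside it. Lemma 1 at the point $\hat\beta\in U$ gives $i$ with $\hat\beta+N^L_{M_i,E_i}\subset U$, which contradicts Step 4. In particular, since second-countable groups have character at most $\omega<\mathfrak c$, the complete group $L$ is not $\mathbb R$-factorizable. $\blacksquare$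

## 11. Free abelian groups carrying all homomorphisms to $\mathbb Z$

**Definition.** For a set $X$ let $A_{\mathbb Z}(X)$ be $A(X)$ with the coarsest topology that makes all homomorphisms $A(X)\to\mathbb Z$ continuous.

In the language of Section 1, $\Phi=\operatorname{Hom}(A(X),\mathbb Z)$, which separates points because it contains the coefficient maps. So $A_{\mathbb Z}(X)$ is a subgroup of $\mathbb Z^{\operatorname{Hom}(A(X),\mathbb Z)}$. Any embedding of $A(X)$ into a power of $\mathbb Z$ has homomorphisms as its coordinates, so this is the finest topology on $A(X)$ induced by such an embedding.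

*Example.* Let $X=\{x_0,x_1,\dots\}$ be infinite. In the topology of the coefficient maps $x_n\to0$. In $A_{\mathbb Z}(X)$ this fails: the homomorphism that sends every $x_n$ to $1$ is continuous, and its kernel is a neighborhood of $0$ that contains no $x_n$.

**Theorem D.** $A_{\mathbb Z}(X)$ is $\mathbb R$-factorizable if and only if $X$ is countable.

*Proof.* If $X$ is countable, then $A(X)$ is countable, and Proposition 2 applies. Let $X$ be uncountable.

**Step 1: reduction to $|X|=\omega_1$.** Let $X_0\subset X$ with $|X_0|=\omega_1$. We show that if $A_{\mathbb Z}(X)$ is $\mathbb R$-factorizable, so is $A_{\mathbb Z}(X_0)$. A map $X\to X_0$ that is the identity on $X_0$ (send all other points to one fixed point) induces a homomorphism $r:A_{\mathbb Z}(X)\to A_{\mathbb Z}(X_0)$ that is the identity on $A(X_0)$. It is continuous: for each homomorphism $f:A(X_0)\to\mathbb Z$ the composition $f\circ r$ is a homomorphism on $A(X)$, hence continuous. Moreover the subspace topology on $A(X_0)\subset A_{\mathbb Z}(X)$ is that of $A_{\mathbb Z}(X_0)$: it is induced by the restrictions to $A(X_0)$ of homomorphisms on $A(X)$, and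 every homomorphism $f$ on $A(X_0)$ is such a restriction, namely of $f\circ r$. Now let $g:A_{\mathbb Z}(X_0)\to\mathbb R$ be continuous, and let $g\circ r=h\circ\pi$ be a factorization through a second-countable group. Restricting to $A(X_0)$ gives $g=h\circ\pi|_{A(X_0)}$, a factorization of $g$.

So it suffices to show that $A_{\mathbb Z}(X_0)$ is not $\mathbb R$-factorizable. Only the size of $X_0$ matters, so we identify it with a dense set $Y\subset2^\omega$ of size $\omega_1$.

**Step 2: the same clopen set.** Let $U\subset A(Y)$ be the set of Section 6 with $\kappa=\omega_1$. It is clopen in the topology used there, which is induced by some of the homomorphisms to $\mathbb Z$ and so is coarser than that of $A_{\mathbb Z}(Y)$. Hence $U$ is clopen in $A_{\mathbb Z}(Y)$.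

**Step 3: fibers replace closeness in the Cantor set.** Neighborhoods of $0$ are now given by arbitrary homomorphisms, and nearness of $\alpha$ to $\beta$ in $2^\omega$ no longer makes their values agree. So Step 5 of Section 8 is not available, and we find $\alpha$ by counting fibers. Suppose $\mathbf 1_U=h\circ\pi$ with $\pi:A_{\mathbb Z}(Y)\to H$ a continuous homomorphism, $H$ second-countable with a countable neighborhood base $\{V_n\}$ at the identity, and $h$ continuous. Choose finite sets $S_n$ of homomorphisms $A(Y)\to\mathbb Z$ with
$$\bigcap_{f\in S_n}\ker f\subset\pi^{-1}(V_n).$$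
For each $n$ the map
$$Y\to\mathbb Z^{S_n},\qquad \alpha\mapsto(f(\alpha))_{f\in S_n},$$
has a countable target, so it has countably many fibers, and the union of its *countable* fibers is countable. Over all $n$ these unions together are still countable. Since $Y$ is uncountable, there is $\beta\in Y$ whose fiber is uncountable for every $n$.

**Step 4: contradiction.** By Step 4 of Section 8, $\beta\in U$. Lemma 1 gives $n$ with
$$\beta+\bigcap_{f\in S_n}\ker f\subset\beta+\pi^{-1}(V_n)\subset U.$$
The fiber of $\beta$ for this $n$ is uncountable, so there is $\alpha\in Y$, $\alpha\neq\beta$, with $f(\alpha)=f(\beta)$ for all $f\in S_n$. Then $2(\alpha-\beta)\in\bigcap_{f\in S_n}\ker f$, so $2\alpha-\beta=\beta+2(\alpha-\beta)$ lies in $U$. But $2\alpha-\beta\notin U$ by Step 4 of Section 8, which is a purely algebraic statement and does not depend on the topology. This contradiction proves the theorem. $\blacksquare$
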